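# Normalized spacings of independent exponentials increase in the hazard rate order

## 1. The first two spacings

Take $n$ items with independent lifetimes $X_1,\dots,X_n$, where $X_i$ is exponential with rate $\lambda_i>0$, that is, $P(X_i>x)=e^{-\lambda_i x}$ for $x\ge 0$. The rates may differ. Let $X_{1:n}\le\dots\le X_{n:n}$ be the ordered failure times and $X_{0:n}=0$. The **normalized spacings** are
$$D_i=(n-i+1)(X_{i:n}-X_{i-1:n}),\qquad i=1,\dots,n .$$
The factor $n-i+1$ is the number of items alive during the $i$-th gap. If all rates equal $\lambda$, the order statistics have joint density $n!\,\lambda^n e^{-\lambda(x_1+\dots+x_n)}$ on $0\le x_1\le\dots\le x_n$. The linear map to $(d_1,\dots,d_n)$ has determinant $n!$, and $\sum d_i=\sum x_i$. So the $D_i$ are i.i.d. exponential with rate $\lambda$.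

If the rates differ, weak items (large rate) tend to fail early. The late gaps then belong to strong items, so one expects the $D_i$ to grow with $i$. We want to know in what sense they do.

**Definition (hazard rate, hazard rate order).** A nonnegative variable with survival function $\bar F$ and density $f$ has hazard rate $h=f/\bar F=-(\log\bar F)'$. For nonnegative $U,V$ we write $U\preccurlyeq^{\rm hr}V$ if $\bar F_V(x)/\bar F_U(x)$ is nondecreasing in $x\ge0$. When densities exist, $(\log \bar F_V/\bar F_U)'=h_U-h_V$, so this says $h_U\ge h_V$ pointwise.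

For example, an exponential variable of rate $a$ has constant hazard rate $a$, and $\mathrm{Exp}(a)\preccurlyeq^{\rm hr}\mathrm{Exp}(b)$ exactly when $a\ge b$. If $U$ has hazard rate $h$ and $c>0$, then $cU$ has hazard rate $h(x/c)/c$ at $x$.

The paper "Stochastic Orders for Spacings of Heterogeneous Exponential Random Variables" contains the conjecture
$$D_i\preccurlyeq^{\rm hr}D_{i+1},\qquad i=1,\dots,n-1 .$$
We shall prove it. Start with $i=1$, which is easy for every $n\ge2$.

**Proposition 0.** $D_1\preccurlyeq^{\rm hr}D_2$.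

**Proof.** Put $\Lambda=\lambda_1+\dots+\lambda_n$. The variable $X_{1:n}$ is exponential with rate $\Lambda$, so $D_1=nX_{1:n}$ has constant hazard rate $\Lambda/n$. Item $j$ fails first with probability $\lambda_j/\Lambda$. By the memoryless property, given this, the gap $G=X_{2:n}-X_{1:n}$ is exponential with rate $\Lambda-\lambda_j$. Hence $G$ has hazard rate
$$\rho(y)=\frac{\sum_j\lambda_j(\Lambda-\lambda_j)e^{-y(\Lambda-\lambda_j)}}{\sum_j\lambda_je^{-y(\Lambda-\lambda_j)}} .$$
This is the mean of the number $\Lambda-\lambda_j$ under weights proportional to $\lambda_je^{-y(\Lambda-\lambda_j)}$. Its derivative in $y$ is minus the variance of that number under the same weights, because $-\rho$ is the derivative of the logarithm of the denominator. So $\rho$ is nonincreasing, and by Cauchy–Schwarz, $\sum\lambda_j^2\ge\Lambda^2/n$, we get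
$$\rho(y)\le\rho(0)=\Lambda-\frac{\sum_j\lambda_j^2}{\Lambda}\le\frac{n-1}{n}\Lambda .$$
Therefore $h_{D_2}(x)=\frac1{n-1}\rho\!\left(\frac x{n-1}\right)\le\frac\Lambda n=h_{D_1}(x)$. $\square$

For $n=2$ and rates $1,3$: $D_1$ has hazard rate $2$, while the hazard rate of $D_2$ starts at $\frac34\cdot1+\frac14\cdot3=\frac32$ and falls to $1$.

What changes for $i\ge2$? We used that $h_{D_1}$ is constant: it was enough to bound $h_{D_2}$ at its maximum, $x=0$. For $i\ge2$ and unequal rates, $h_{D_i}$ also falls as $x$ grows, and we must compare two falling functions at every point.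

## 2. Gaps as mixtures, and the theorems

Relabel so that $\lambda_1\le\dots\le\lambda_n$, and put $Q=\{1,\dots,n\}$. For a vector $a$ and a set $S$ of indices, write $a(S)=\sum_{j\in S}a_j$ for sums and $a_S=\prod_{j\in S}a_j$ for products. It is convenient to count gaps by the number of items alive: for $1\le m\le n$,
$$G_m=X_{n-m+1:n}-X_{n-m:n},\qquad D_i=mG_m\ \text{ with } m=n-i+1 .$$
Let $S_m$ be the random set of items alive during this gap, that is, the last $m$ survivors, and let $p(S)=P(S_m=S)$. This is positive for every $m$-subset $S$, since every order of failure has positive probability. By the memoryless property, given $S_m=S$ the gap $G_m$ is exponential with rate $\lambda(S)$. Hence, with $\rho_m$ the hazard rate of $G_m$,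
$$P(G_m>y)=\sum_{|S|=m}p(S)e^{-y\lambda(S)},\qquad \rho_m(y)=\frac{\sum_{|S|=m} p(S)\lambda(S)e^{-y\lambda(S)}}{\sum_{|S|=m} p(S)e^{-y\lambda(S)}} .\tag{1}$$
As before, $\rho_m'(y)$ is minus the variance of $\lambda(S)$ under weights proportional to $p(S)e^{-y\lambda(S)}$. So $\rho_m$ is nonincreasing. If $m\le n-1$ and the rates are not all equal, choose $j,k$ with $\lambda_j\ne\lambda_k$ and $m-1$ further items. Adding $j$ or $k$ to these gives two $m$-sets with different $\lambda(S)$, so the variance is positive and $\rho_m$ is strictly decreasing.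

The relation $D_i\preccurlyeq^{\rm hr}D_{i+1}$ reads
$$\frac{\rho_{m-1}(x/(m-1))}{m-1}\le\frac{\rho_m(x/m)}m .$$
Since $x/(m-1)\ge x/m$ and $\rho_{m-1}$ is nonincreasing, it is enough to compare the two at the same argument. That is the stronger statement we prove.

**Theorem 1.** For all $y\ge0$ and $2\le m\le n$,
$$\frac{\rho_{m-1}(y)}{m-1}\le\frac{\rho_m(y)}{m}.\tag{2}$$

**Theorem 2.** $D_i\preccurlyeq^{\rm hr}D_{i+1}$ for $i=1,\dots,n-1$. If the $\lambda_j$ are not all equal, then $h_{D_{i+1}}(x)<h_{D_i}(x)$ for every $x\ge0$ and every $i=1,\dots,n-1$. (If they are all equal, the $D_i$ are i.i.d. exponential.)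

For the last result we need one more order. Write $U\preccurlyeq^{\rm lr}V$ (likelihood ratio order) if $f_V/f_U$ is nondecreasing. For example, $\mathrm{Exp}(a)\preccurlyeq^{\rm lr}\mathrm{Exp}(b)$ when $a\ge b$, since $f_V/f_U=\frac ba e^{(a-b)x}$.

**Theorem 3.** Let $2\le m\le n$.
(a) If $\frac{m-1}{m}c\le c'\le c$ with $c>0$, then $cG_m\preccurlyeq^{\rm hr}c'G_{m-1}$ for all $\lambda$'s. The lower bound $\frac{m-1}mc$ cannot be decreased.
(b) The order in Theorem 2 cannot be strengthened to the likelihood ratio order: for $n=3$ and $\lambda=(\frac1{10},1,1)$, the relation $D_2\preccurlyeq^{\rm lr}D_3$ fails.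

**A check by hand.** Let $n=3$, $m=2$ and rates $(\delta,1,1)$ with $0<\delta<1$. The set $S_2$ is one of the two sets of type $\{\delta,1\}$ with total probability $\frac{2}{2+\delta}$, and $\{1,1\}$ with probability $\frac\delta{2+\delta}$. The last survivor is the $\delta$-item with probability $\frac2{(2+\delta)(1+\delta)}$, hence a rate-$1$ item with probability $\frac{\kappa}{(2+\delta)(1+\delta)}$, $\kappa=3\delta+\delta^2$. With $u=e^{-(1-\delta)y}\in(0,1]$, (1) becomes
$$\frac{\rho_2(y)}2=\frac{1+\delta+\delta u}{2+\delta u},\qquad \rho_1(y)=\frac{2\delta+\kappa u}{2+\kappa u},$$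
and cross-multiplying,
$$(1+\delta+\delta u)(2+\kappa u)-(2\delta+\kappa u)(2+\delta u)=(1-\delta)\big[2-\delta(1+\delta)u\big]>0 .$$
So (2) holds here.

## 3. Conditioning on the survivors: right at $y=0$, wrong for $y>0$

The sensible first approach is to reuse Proposition 0. Given $S_m=S$, the residual lifetimes of the items in $S$ are fresh independent exponentials, so $G_m$ and $G_{m-1}$ are the first two gaps of the system $S$. Item $j\in S$ fails next with probability $\lambda_j/\lambda(S)$, so
$$P(G_{m-1}>y\mid S_m=S)=\sum_{j\in S}\frac{\lambda_j}{\lambda(S)}e^{-y(\lambda(S)-\lambda_j)}=e^{-y\lambda(S)}w(S),\qquad w(S)=\frac{\sum_{j\in S}\lambda_je^{y\lambda_j}}{\lambda(S)} .$$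
By the proof of Proposition 0 applied to $S$, the conditional hazard rate of $G_{m-1}$ is at most $\frac{m-1}m\lambda(S)$. Averaging over $S$,
$$\frac{\rho_{m-1}(y)}{m-1}\le\frac1m\cdot\frac{\sum_{|S|=m}p(S)e^{-y\lambda(S)}w(S)\lambda(S)}{\sum_{|S|=m}p(S)e^{-y\lambda(S)}w(S)} .\tag{3}$$
At $y=0$ we have $w\equiv1$, the right side is $\rho_m(0)/m$, and (2) is proved at that one point for every $m$. For $y>0$ the extra weight $w(S)$ remains. It is a weighted mean of the numbers $e^{y\lambda_j}$, $j\in S$, and so tends to favor sets with large rates: the wrong direction for an upper bound.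

This is a real loss. In the example with rates $(\delta,1,1)$ and $m=2$, we have $w(\{1,1\})=e^y$ and $w(\{\delta,1\})=\frac{\delta e^{\delta y}+e^y}{1+\delta}<e^y$ for $y>0$. The right side of (3) is a mean of $\frac{1+\delta}2$ and $1$ with more relative weight on $1$ than $\rho_2(y)/2$ has. So for $y>0$ it is strictly larger than $\rho_2(y)/2$, and (3) cannot give (2).

The step "bound the hazard for each $S$, then average" loses what the tilt $w(S)$ does across different sets $S$. To control that we need to know how the weights depend on $S$, and $p(S)$, a sum over all orders of failure, is awkward for this.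

## 4. Conditioning on the time of the last failure

The way around is to record also the time $t$ at which the gap starts. For fixed $t$ the items are independent, and the weights become products over items. Fix $y\ge0$ for the rest of the proof, and for $t>0$ put
$$r_j=r_j(t)=\frac{e^{-\lambda_jy}}{e^{\lambda_jt}-1},\quad b_j=b_j(t)=\frac{\lambda_j}{e^{\lambda_jt}-1},\quad v_j=\frac{b_j}{r_j}=\lambda_je^{\lambda_jy},\quad Z(t)=\prod_{j\in Q}(1-e^{-\lambda_jt}) .$$
Here $r_j$ is the ratio of $P(X_j>t+y)$ to $P(X_j<t)$, and $b_j$ is the ratio of the density of $X_j$ at $t$ to $P(X_j<t)$. We shall use the following.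

- In the index $j$, $r_j$ and $b_j$ are nonincreasing (for $b_j$ because $x/(e^x-1)$ is decreasing), while $v_j$ and $\lambda_j$ are nondecreasing.
- In the time $t$, $r_j(t)$ is decreasing, while $v_j$ does not depend on $t$.

**Step 1: formulas with $t$ made explicit.** Let $1\le m\le n-1$ and $|S|=m$. The event $\{S_m=S,\ G_m>y\}$ means: some $j\notin S$ fails at a time $t$, the items of $S$ survive to $t+y$, and all items outside $S\cup\{j\}$ failed before $t$. Hence
$$P(S_m=S,G_m>y)=\int_0^\infty\sum_{j\notin S}\lambda_je^{-\lambda_jt}\prod_{k\in S}e^{-\lambda_k(t+y)}\prod_{k\notin S\cup\{j\}}(1-e^{-\lambda_kt})\,dt=\int_0^\infty Z(t)\,r_S\,b(S^c)\,dt,$$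
where $S^c=Q\setminus S$. The left side is $p(S)e^{-y\lambda(S)}$. Substituting this in (1), we get, with
$$q_m(t)=Z(t)\sum_{|S|=m}r_S\,b(S^c),\qquad M_m(t)=\frac1m\cdot\frac{\sum_{|S|=m}r_S\,b(S^c)\,\lambda(S)}{\sum_{|S|=m}r_S\,b(S^c)},\tag{4}$$
the identities
$$P(G_m>y)=\int_0^\infty q_m(t)\,dt,\qquad\frac{\rho_m(y)}m=\frac{\int q_m(t)M_m(t)\,dt}{\int q_m(t)\,dt}=E_{q_m}[M_m]\qquad(1\le m\le n-1).\tag{5}$$
Here $E_q$ is expectation under the probability density proportional to $q$. Moreover $\rho_n(y)/n=\lambda(Q)/n$.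

**Step 2: the pivot.** The weights $r_Sb(S^c)$ are products times one extra factor. Between $M_m$ and $M_{m-1}$ we put a quantity with pure product weights.

**Definition (conditional Bernoulli law).** For a finite index set $U$ let $e_l(U)$ be the $l$-th elementary symmetric function of $(r_j)_{j\in U}$, with $e_0=1$ and $e_l=0$ for $l<0$ or $l>|U|$. For $0\le l\le|U|$, $\mathrm{CB}_l(U)$ is the law on $l$-subsets $S\subset U$ with $P(S)=r_S/e_l(U)$. Put $\pi_j^{(l)}=P(j\in S)$.

For example, with $U=\{1,2,3\}$ and $r=(3,2,1)$, the law $\mathrm{CB}_2(U)$ gives $\{1,2\},\{1,3\},\{2,3\}$ the probabilities $\frac6{11},\frac3{11},\frac2{11}$. So $\pi^{(2)}=(\frac9{11},\frac8{11},\frac5{11})$, while $\pi^{(1)}=(\frac12,\frac13,\frac16)$.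

Let
$$C_m(t)=\frac1mE_{\mathrm{CB}_m(Q)}[\lambda(S)]\quad\text{with odds } r_j(t),\qquad 1\le m\le n,\tag{6}$$
so that $C_n\equiv\lambda(Q)/n$. In words, $mC_m(t)$ is the mean of $\lambda(S)$ when exactly the items of $S$ are alive at time $t$, $|S|=m$, and none of them fails in $(t,t+y]$.

**Step 3: the plan.** For $2\le m\le n-1$ we shall prove
$$\frac{\rho_m(y)}m=E_{q_m}[M_m]\ \ge\ E_{q_m}[C_m]\ \ge\ E_{q_{m-1}}[C_m]\ \ge\ E_{q_{m-1}}[M_{m-1}]=\frac{\rho_{m-1}(y)}{m-1}.\tag{7}$$
The outer inequalities hold pointwise in $t$: $M_m\ge C_m\ge M_{m-1}$. The middle one changes the law of $t$: it needs $C_m$ nonincreasing in $t$, and $q_{m-1}$ later in time than $q_m$. So monotonicity in $t$ is required only of the pivot.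

To see the pivot at work, take $n=2$, $m=2$. Since $r_1b_2=r_1r_2v_2$ and $r_2b_1=r_1r_2v_1$,
$$M_1(t)=\frac{v_2\lambda_1+v_1\lambda_2}{v_1+v_2}\le\frac{\lambda_1+\lambda_2}2=C_2,$$
because $v_2\ge v_1$ puts the larger weight on the smaller rate.

## 5. How inclusion probabilities depend on the size of the set

This section supplies two facts about $\mathrm{CB}_l$: growing $l$ raises every inclusion probability, and it shifts the normalized profile $\pi^{(l)}/l$ toward large indices.

We recall Newton's inequality: if $\sum_{k=0}^Nc_kz^k$ has degree $N$ and only real zeros, then $c_k^2\ge(1+\frac1k)(1+\frac1{N-k})\,c_{k-1}c_{k+1}$ for $1\le k\le N-1$. With nonnegative coefficients this gives $c_k^2\ge c_{k-1}c_{k+1}$, and outside that range the right side is $0$. Applied to $\prod_{j\in U}(1+r_jz)$, it says $e_l(U)^2\ge e_{l-1}(U)e_{l+1}(U)$ for all integers $l$.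

We also use an elementary fact. **Fact.** If $p,q$ are positive probability densities (or positive mass functions) on a subset of the line, $q/p$ is nondecreasing, and $g$ is bounded and nondecreasing, then $E_qg\ge E_pg$. The inequality reverses if $g$ is nonincreasing. Indeed, with $w=q/p$ and $\xi,\eta$ independent with law $p$,
$$E_qg-E_pg=E[w(\xi)g(\xi)]-E[w(\xi)]E[g(\xi)]=\tfrac12E\big[(w(\xi)-w(\eta))(g(\xi)-g(\eta))\big]\ge0 .$$

**Lemma 1.** (a) In $\mathrm{CB}_l(U)$, $\pi_j^{(l)}\ge\pi_j^{(l-1)}$ for $1\le l\le|U|$ and $j\in U$.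
(b) For $2\le l\le n$ and $g$ nondecreasing on $Q$,
$$\frac1{l-1}E_{\mathrm{CB}_{l-1}(Q)}\,g(S)\le\frac1l\,E_{\mathrm{CB}_l(Q)}\,g(S).$$

**Proof of (a).** The sets avoiding $j$ have total weight $e_l(U\setminus j)$, so $1-\pi_j^{(l)}=e_l(U\setminus j)/e_l(U)$. We must show $\frac{e_l(U\setminus j)}{e_l(U)}\le\frac{e_{l-1}(U\setminus j)}{e_{l-1}(U)}$. Insert $e_l(U)=e_l(U\setminus j)+r_je_{l-1}(U\setminus j)$ and the same identity for $l-1$; the terms without $r_j$ cancel:
$$e_{l-1}(U\setminus j)\,e_l(U)-e_l(U\setminus j)\,e_{l-1}(U)=r_j\big[e_{l-1}^2-e_le_{l-2}\big](U\setminus j)\ge0\tag{8}$$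
by Newton.

**Proof of (b).** Since $\sum_j\pi_j^{(l)}=l$, both $\pi^{(l)}/l$ and $\pi^{(l-1)}/(l-1)$ are probability vectors on $Q$, and $E_{\mathrm{CB}_l(Q)}g(S)=\sum_jg_j\pi_j^{(l)}$. By the Fact it suffices that $\pi_j^{(l)}/\pi_j^{(l-1)}$ is nondecreasing in $j$. As $\pi^{(l)}_j=r_je_{l-1}(Q\setminus j)/e_l(Q)$, this ratio is a constant times $e_{l-1}(Q\setminus j)/e_{l-2}(Q\setminus j)$. Let $j<k$ and $R=Q\setminus\{j,k\}$. Since $Q\setminus j=R\cup\{k\}$ and $Q\setminus k=R\cup\{j\}$, the quotient equals $\phi(r_k)$ at $j$ and $\phi(r_j)$ at $k$, where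
$$\phi(x)=\frac{e_{l-1}(R)+x\,e_{l-2}(R)}{e_{l-2}(R)+x\,e_{l-3}(R)},\qquad x>0 .$$
The denominator is positive because $0\le l-2\le n-2=|R|$. The sign of $\phi'$ is that of $e_{l-2}(R)^2-e_{l-1}(R)e_{l-3}(R)\ge0$. As $r_k\le r_j$, we get $\phi(r_k)\le\phi(r_j)$. $\square$

In the example above, $\pi^{(1)}=(\frac12,\frac13,\frac16)$ moves to $\pi^{(2)}/2=(\frac9{22},\frac8{22},\frac5{22})$: mass shifts to the right.

## 6. Positive correlation on the lattice of $m$-subsets

This section proves the first inequality of (7) and the monotonicity of $C_m$. Both say that two monotone functions of $S$ are positively correlated under $\mathrm{CB}_m(Q)$, for a suitable order on sets.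

Write an $m$-subset of $Q$ as an increasing sequence $s_1<\dots<s_m$, and order $m$-subsets componentwise: $S\le T$ if $s_i\le t_i$ for all $i$. For example, $\{1,4\}$ and $\{2,3\}$ are incomparable, with minimum $\{1,3\}$ and maximum $\{2,4\}$. If $g_j$ is nondecreasing in $j$, then $g(S)$ is nondecreasing in $S$. If $\theta_j>0$ is nonincreasing in $j$, then the product $\theta_S$ is nonincreasing in $S$.

We recall the Fortuin–Kasteleyn–Ginibre inequality (Comm. Math. Phys. 22 (1971), 89–103): if $\mu>0$ on a finite distributive lattice satisfies $\mu(S)\mu(T)\le\mu(S\wedge T)\mu(S\vee T)$, then any two nondecreasing functions have nonnegative covariance under the probability proportional to $\mu$.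

**Lemma 2.** If $\Phi,\Psi$ are nondecreasing functions of $S$, then $\mathrm{Cov}_{\mathrm{CB}_m(Q)}(\Phi,\Psi)\ge0$.

**Proof.** If $s,t$ are strictly increasing sequences, so are their componentwise minimum and maximum: $\min(s_i,t_i)$ is less than both $s_{i+1}$ and $t_{i+1}$, and $\max(s_{i+1},t_{i+1})$ exceeds both $s_i$ and $t_i$. So the $m$-subsets form a sublattice of $\mathbb Z^m$, which is distributive. For each $i$, $\{\min(s_i,t_i),\max(s_i,t_i)\}=\{s_i,t_i\}$ as multisets. Hence $\mu(S)=r_S$ satisfies $\mu(S)\mu(T)=\mu(S\wedge T)\mu(S\vee T)$, and the inequality applies. $\square$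

**Lemma 3.** $C_m(t)$ is nonincreasing in $t$ for $1\le m\le n$, and $C_m(t)\le M_m(t)$ for $1\le m\le n-1$.

**Proof, first claim.** Let $0<t<t'$. Going from $t$ to $t'$ multiplies $r_j$ by $\theta_j=\frac{e^{\lambda_jt}-1}{e^{\lambda_jt'}-1}$. The logarithmic derivative of $\lambda\mapsto\frac{e^{\lambda t}-1}{e^{\lambda t'}-1}$ is
$$\frac{te^{\lambda t}}{e^{\lambda t}-1}-\frac{t'e^{\lambda t'}}{e^{\lambda t'}-1}=\frac1\lambda\big[\varphi(\lambda t)-\varphi(\lambda t')\big]\le0,\qquad\varphi(x)=\frac x{1-e^{-x}} .$$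
Here $\varphi$ is increasing because $\varphi'$ has the sign of $1-e^{-x}-xe^{-x}$, positive for $x>0$ as $e^x>1+x$. So $\theta_j$ is nonincreasing in $j$, $\theta_S$ is nonincreasing in $S$, and $\lambda(S)$ is nondecreasing. Lemma 2 at time $t$, applied to $-\theta_S$ and $\lambda(S)$, gives
$$mC_m(t')=\frac{E[\theta_S\lambda(S)]}{E[\theta_S]}\le E[\lambda(S)]=mC_m(t),$$
with expectations under $\mathrm{CB}_m(Q)$ at time $t$.

**Proof, second claim.** Dividing numerator and denominator in (4) by $e_m(Q)$,
$$mM_m(t)=\frac{E_{\mathrm{CB}_m(Q)}[b(S^c)\lambda(S)]}{E_{\mathrm{CB}_m(Q)}[b(S^c)]} .$$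
Since $b_j$ is nonincreasing in $j$, $b(S^c)=b(Q)-b(S)$ is nondecreasing in $S$. By Lemma 2 the right side is at least $E_{\mathrm{CB}_m(Q)}\lambda(S)=mC_m(t)$. $\square$

## 7. Chebyshev's sum inequality on a random set

Now the third inequality of (7), $M_{m-1}\le C_m$. The opening case used $\sum\lambda_j^2\ge\Lambda^2/n$, which can be written as $\sum_{j\ne l}\lambda_j\lambda_l\le\frac{n-1}n\Lambda^2$. We need a version for two functions and a random set.

**Lemma 4.** Let $2\le m\le n$ and let $f,g\ge0$ be nondecreasing on $Q$. Under $\mathrm{CB}_m(Q)$,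
$$E\sum_{j,l\in S,\ j\ne l}f_jg_l\le\frac{m-1}m\,E[f(S)]\,E[g(S)] .$$

For $m=n$ the set is $Q$, and the inequality is $f(Q)g(Q)\le n\sum_jf_jg_j$, Chebyshev's sum inequality.

**Step 1: reduction to indicators.** Both sides are bilinear and symmetric in $(f,g)$. Moreover $f=f_1 1_Q+\sum_{a\ge2}(f_a-f_{a-1})1_{\{a,\dots,n\}}$ is a nonnegative combination of indicators of up-sets $\{a,\dots,n\}$, and likewise $g$. Any two up-sets are nested. So we may take $f=1_B$, $g=1_A$ with up-sets $B\subset A$.

**Step 2: removing one element.** Given $j\in S$, the set $S\setminus j$ has law $\mathrm{CB}_{m-1}(Q\setminus j)$. So the left side equals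
$$\sum_{j\in B}\pi_j^{(m)}\,E_{\mathrm{CB}_{m-1}(Q\setminus j)}|T\cap A| .$$

**Step 3: putting $j$ back as a possible element.** We claim that for $j\in A$,
$$E_{\mathrm{CB}_{m-1}(Q\setminus j)}|T\cap A|\le E_{\mathrm{CB}_{m-1}(Q)}|T\cap A| .$$
Under $\mathrm{CB}_{m-1}(Q)$, given $j\notin T$, the law of $T$ is $\mathrm{CB}_{m-1}(Q\setminus j)$. Given $j\in T$, we have $T=\{j\}\cup T'$ with $T'$ of law $\mathrm{CB}_{m-2}(Q\setminus j)$, and $|T\cap A|=1+|T'\cap A|$ because $j\in A$. The right side of the claim is a mixture of these two cases, so it suffices that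
$$1+E_{\mathrm{CB}_{m-2}(Q\setminus j)}|T'\cap A|\ge E_{\mathrm{CB}_{m-1}(Q\setminus j)}|T\cap A| .$$
Count the complement: with $D=(Q\setminus j)\setminus A$, we have $|T'\cap A|=m-2-|T'\cap D|$ and $|T\cap A|=m-1-|T\cap D|$. So the requirement is $E_{\mathrm{CB}_{m-2}(Q\setminus j)}|T'\cap D|\le E_{\mathrm{CB}_{m-1}(Q\setminus j)}|T\cap D|$. This follows by summing Lemma 1(a) over $D$, with $U=Q\setminus j$ and $l=m-1\le|U|$.

**Step 4: conclusion.** Since $B\subset A$, the claim applies to each $j\in B$. By Lemma 1(b) with $g=1_A$, $l=m$, we have $E_{\mathrm{CB}_{m-1}(Q)}|T\cap A|\le\frac{m-1}mE_{\mathrm{CB}_m(Q)}|S\cap A|$. So the left side of the lemma is at most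
$$\frac{m-1}m\sum_{j\in B}\pi_j^{(m)}\,E|S\cap A|=\frac{m-1}m\,E|S\cap B|\,E|S\cap A| .\qquad\square$$

**Lemma 5.** $M_{m-1}(t)\le C_m(t)$ for $2\le m\le n$ and $t>0$.

**Proof.** The purpose is to rewrite the sum over $(m-1)$-sets $T$ as a sum over $m$-sets $S=T\cup j$, where $j$ is the item failing at time $t$. Since $b_j=r_jv_j$, we have $r_Tb(T^c)=\sum_{j\notin T}r_{T\cup j}v_j$. The pairs $(T,j)$ with $j\notin T$ correspond to the pairs $(S,j)$ with $j\in S$, and $\lambda(T)=\lambda(S)-\lambda_j$. Thus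
$$(m-1)M_{m-1}(t)=\frac{\sum_{|S|=m}r_S\sum_{j\in S}v_j(\lambda(S)-\lambda_j)}{\sum_{|S|=m}r_S\,v(S)}=\frac{E_{\mathrm{CB}_m(Q)}\sum_{j,l\in S,\,j\ne l}v_j\lambda_l}{E_{\mathrm{CB}_m(Q)}v(S)} .$$
Both $v_j=\lambda_je^{\lambda_jy}$ and $\lambda_j$ are nonnegative and nondecreasing in $j$. Lemma 4 with $f=v$, $g=\lambda$ bounds this by $\frac{m-1}mE_{\mathrm{CB}_m(Q)}\lambda(S)=(m-1)C_m(t)$. $\square$

## 8. The gap with fewer survivors starts later

The last ingredient is the order between the time densities $q_m$ and $q_{m-1}$.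

**Lemma 6.** For $2\le m\le n-1$, $q_m(t)/q_{m-1}(t)$ is nonincreasing in $t$.

**Step 1: reduction to one odds variable at a time.** For an index set $U$ put
$$B_l(U)=\sum_{j\in U}b_j\,e_l(U\setminus j)=\sum_{S\subset U,\,|S|=l+1}r_S\,v(S),$$
where the second form uses $b_j=r_jv_j$; let $B_l(U)=0$ for $l<0$. Grouping (4) by $j\in S^c$ gives $q_m=Z\,B_m(Q)$, so $q_m/q_{m-1}=B_m(Q)/B_{m-1}(Q)$. This quotient is a function of the $r_k$ and $v_k$ only. As $t$ grows, each $r_k$ decreases and each $v_k$ stays fixed. So it suffices that, on the set of all positive vectors $r$, the quotient is nondecreasing in each $r_k$ when the $v$'s and the other $r$'s are fixed; then we pass from $r(t)$ to $r(t')$ one coordinate at a time. The ordering of the $r_k$ will not be used below, so the intermediate vectors cause no problem.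

**Step 2: the inequality to prove.** Let $U=Q\setminus k$. Splitting the sum over $S$ according to whether $k\in S$,
$$B_l(Q)=B_l(U)+r_k\big(B_{l-1}(U)+v_ke_l(U)\big),$$
since the sets $S=T\cup k$ with $|T|=l$ contribute $r_k\sum_{|T|=l}r_T(v(T)+v_k)$. A quotient $\frac{\alpha+x\beta}{\gamma+x\delta}$ is nondecreasing in $x$ when $\beta\gamma\ge\alpha\delta$. So we need, on $U$,
$$(B_{m-1}+v_ke_m)\,B_{m-1}\ge B_m\,(B_{m-2}+v_ke_{m-1}) .\tag{9}$$
This follows by adding (i) $B_{m-1}^2\ge B_mB_{m-2}$ and $v_k$ times (ii) $e_mB_{m-1}\ge B_me_{m-1}$.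

**Step 3: proof of (ii).** By (8) with $l=m$,
$$e_mB_{m-1}-B_me_{m-1}=\sum_{j\in U}b_j\big[e_m(U)e_{m-1}(U\setminus j)-e_m(U\setminus j)e_{m-1}(U)\big]\ge0 .$$

**Step 4: proof of (i).** We show that the $B_l(U)$ are the coefficients of a real-rooted polynomial. Let $N=|U|=n-1\ge2$ and
$$\mathcal B(z)=\sum_lB_l(U)z^l=\sum_{j\in U}b_j\prod_{p\in U\setminus j}(1+r_pz),$$
which has positive coefficients and degree $N-1$. Suppose first that the $r_p$, $p\in U$, are distinct. At $z=-1/r_q$ only the term $j=q$ survives, so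
$$\mathcal B(-1/r_q)=b_q\prod_{p\ne q}\Big(1-\frac{r_p}{r_q}\Big),\quad\text{with sign }(-1)^{\#\{p:\,r_p>r_q\}} .$$
Along the $N$ points $-1/r_q$, taken in order, the exponent changes by one each time, so the signs alternate. Hence $\mathcal B$ has $N-1$ real zeros, which are all its zeros, and Newton's inequality gives (i). If some $r_p$ coincide, perturb them to distinct values with the $v_p$ fixed (and $b_p=r_pv_p$). Both sides of (i) are continuous in $r$, so (i) holds in the limit. $\square$

## 9. Proofs of Theorems 1 and 2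

**Proof of Theorem 1, case $m=n$.** By (5), $\rho_{n-1}(y)/(n-1)$ is an average of $M_{n-1}(t)$ over $t$. By Lemma 5, $M_{n-1}(t)\le C_n=\lambda(Q)/n=\rho_n(y)/n$.

**Proof of Theorem 1, case $2\le m\le n-1$.** We verify (7). The equalities are (5). The first inequality is $M_m\ge C_m$ (Lemma 3). For the second, $q_{m-1}/q_m$ is nondecreasing in $t$ (Lemma 6) and $C_m$ is bounded and nonincreasing in $t$ (Lemma 3), so the Fact of Section 5 gives $E_{q_{m-1}}[C_m]\le E_{q_m}[C_m]$. The third is $C_m\ge M_{m-1}$ (Lemma 5). $\blacksquare$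

**Proof of Theorem 2, the order.** Let $m=n-i+1\in\{2,\dots,n\}$. Since $\rho_{m-1}$ is nonincreasing and $x/(m-1)\ge x/m$, (2) gives for $x\ge0$
$$h_{D_{i+1}}(x)=\frac{\rho_{m-1}(x/(m-1))}{m-1}\le\frac{\rho_{m-1}(x/m)}{m-1}\le\frac{\rho_m(x/m)}m=h_{D_i}(x) .$$
This is $D_i\preccurlyeq^{\rm hr}D_{i+1}$, so the conjecture is true.

**Proof of Theorem 2, strictness for $x>0$.** Suppose the $\lambda_j$ are not all equal. As $1\le m-1\le n-1$, $\rho_{m-1}$ is strictly decreasing (Section 2), and $x/(m-1)>x/m$. So the first inequality above is strict.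

**Proof of Theorem 2, strictness for $x=0$.** Here $h_{D_i}(0)=E\lambda(S_m)/m$. As item $j\in S$ fails next with probability $\lambda_j/\lambda(S)$,
$$E[\lambda(S_{m-1})\mid S_m=S]=\lambda(S)-\frac{\sum_{j\in S}\lambda_j^2}{\lambda(S)}\le\frac{m-1}m\lambda(S)$$
by Cauchy–Schwarz, strictly when $(\lambda_j)_{j\in S}$ is not constant. Since $m\ge2$ and every $m$-subset has positive probability, this happens with positive probability: take $S$ containing two items with different rates. Taking expectations, $h_{D_{i+1}}(0)=\frac{E\lambda(S_{m-1})}{m-1}<\frac{E\lambda(S_m)}m=h_{D_i}(0)$. The case of equal rates was settled in Section 1. $\blacksquare$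

## 10. Optimal constants, and failure of the likelihood ratio order

**Proof of Theorem 3(a).** We compare the hazard rates of $c'G_{m-1}$ and $cG_m$ at $x\ge0$. Since $c'\le c$ we have $x/c'\ge x/c$, and monotonicity of $\rho_{m-1}$ followed by (2) gives
$$\frac{\rho_{m-1}(x/c')}{c'}\le\frac{\rho_{m-1}(x/c)}{c'}\le\frac{m-1}{mc'}\,\rho_m(x/c)\le\frac{\rho_m(x/c)}c .$$
The last step uses $c'\ge\frac{m-1}mc$. So $cG_m\preccurlyeq^{\rm hr}c'G_{m-1}$. The choice $c=m$, $c'=m-1$ is the conjecture, and $c=c'=1$ orders the unnormalized spacings.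

For the lower bound, take all $\lambda_j=1$. Then $cG_m$ and $c'G_{m-1}$ are exponential with rates $m/c$ and $(m-1)/c'$, and the order requires $(m-1)/c'\le m/c$, that is, $c'\ge\frac{m-1}mc$. $\blacksquare$

**Proof of Theorem 3(b).** The aim is to show that $f_3/f_2$ decreases near $0$, where $f_i$ is the density of $D_i$. Since $D_i$ is a mixture of exponentials with random rate $a=\lambda(S_m)/m$, we have $f_i(x)=E[a\,e^{-ax}]$, hence $-f_i'(0)/f_i(0)=E[a^2]/E[a]$. Take rates $(\delta,1,1)$ and the probabilities found in Section 2.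

For $D_2$, $a=\frac{1+\delta}2$ with probability $\frac2{2+\delta}$ and $a=1$ with probability $\frac\delta{2+\delta}$. So
$$\frac{E[a^2]}{E[a]}=\frac{\frac12(1+\delta)^2+\delta}{(1+\delta)+\delta}=\frac{1+4\delta+\delta^2}{2(1+2\delta)} .$$
For $D_3$, $a=\delta$ with probability $\frac2{(2+\delta)(1+\delta)}$ and $a=1$ with probability $\frac{3\delta+\delta^2}{(2+\delta)(1+\delta)}$. So
$$\frac{E[a^2]}{E[a]}=\frac{2\delta^2+3\delta+\delta^2}{2\delta+3\delta+\delta^2}=\frac{3+3\delta}{5+\delta} .$$
For $\delta=\frac1{10}$ these are $\frac{1.41}{2.4}=\frac{47}{80}$ and $\frac{3.3}{5.1}=\frac{11}{17}$. Since $47\cdot17=799<880=11\cdot80$,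
$$\Big(\log\frac{f_3}{f_2}\Big)'(0)=\frac{47}{80}-\frac{11}{17}<0 .$$
By continuity of the derivative, $f_3/f_2$ is strictly decreasing near $0$, so $D_2\preccurlyeq^{\rm lr}D_3$ fails. $\blacksquare$
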